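
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Scalar curvature functions on $S^3$ with large index count\\ and exactly one conformal metric}


\begin{abstract}
For a positive Morse function $K$ on the round sphere $S^3$ with $\Delta K\ne0$ at its critical points, let $N(K)=|1-\sum_{\mu=0}^{2}(-1)^\mu D_\mu|$, where $D_\mu$ is the number of critical points at which $\Delta K<0$ and $-K$ has Morse index $\mu$. It was conjectured that $N(K)>1$ forces the equation $\Delta u-\frac34u+\frac18Ku^5=0$ to have at least two positive solutions. We disprove this: for every integer $N\ge2$ there are such functions $K$, arbitrarily close to a constant, with $N(K)=N$ and exactly one positive solution. The solution is degenerate, and the linearized equation has a kernel of dimension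 exactly $2$.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $S^3=\{x\in\mathbb R^4:|x|=1\}$ carry the round metric $g_0$, with Laplace--Beltrami operator $\Delta$. For a smooth function $u>0$ the metric $u^4g_0$ has scalar curvature $K$ if and only if
\begin{equation}\label{eq:main}
\Delta u-\tfrac34u+\tfrac18Ku^5=0\qquad\text{on }S^3 .
\end{equation}
By a \emph{solution} we always mean a smooth positive $u$. The question is how many solutions there are for a given positive $K$.

The exponent $5$ makes \eqref{eq:main} invariant under the conformal group of $S^3$, which is not compact. For $K\equiv6$ the solutions are $u=1$ and its images under conformal maps, a noncompact family with four parameters. For nonconstant $K$ near $6$ this family breaks up, and one would like to count what is left.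

\paragraph{The count.}
Let $K$ be a positive Morse function with $\Delta K\ne0$ at its critical points. For $\mu=0,1,2$ let $D_\mu$ be the number of critical points of $K$ at which $\Delta K<0$ and at which $-K$ has Morse index $\mu$. (Index $3$ would mean that the Hessian of $K$ is positive definite, hence $\Delta K>0$; so $\mu=0,1,2$ are all the cases.) Put
\[
N(K)=\Big|1-\sum_{\mu=0}^{2}(-1)^\mu D_\mu\Big| .
\]
A theorem of Schoen and Zhang, as quoted in \cite{Schwartz}, says: if $K$ is in addition a regular value of the scalar curvature map $g\mapsto R_g$, then \eqref{eq:main} has at least $N(K)$ solutions. We shall see in Section~\ref{sec:count} that, for suitable $K=6(1+\varepsilon k)$ with $\varepsilon>0$ small, $N(K)$ is the absolute value of the total index of a vector field whose zeros correspond to leading order to solutions. If the zeros are nondegenerate, there must be at least $N(K)$ of them. Without regularity, zeros may merge. The following was conjectured in \cite{Schwartz}.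

\begin{conjecture}\label{conj}
Let $K$ be a positive Morse function on $S^3$ such that $\Delta K\ne0$ at its critical points. If $N(K)>1$, then \eqref{eq:main} has at least two solutions.
\end{conjecture}

In the picture just described, a counterexample arises if all zeros merge into a single one, which then carries the whole index $\pm N(K)$. This is what we shall arrange.

\paragraph{The result.}
Write points of $\mathbb R^4$ as $(z,x_3,x_4)$ with $z=x_1+ix_2\in\mathbb C$. Fix $m\ge3$ and let $J=\#\{j\ge1:2j<m\}$, so $1\le J<m$. For $s\in\mathbb R^J$ let $k_s$ be the restriction to $S^3$ of the polynomial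
\begin{equation}\label{eq:ks}
\tfrac1m\operatorname{Re}z^m+x_3^2-x_4^2+\sum_{j=1}^{J}s_jq_j,\qquad
q_j=\sum_{i=0}^{j}(-1)^i\binom ji^{2}|z|^{2(j-i)}(x_3^2+x_4^2)^i .
\end{equation}

\begin{theorem}\label{thm:main}
For every $m\ge3$ there are $\varepsilon_*>0$ and parameters $s(\varepsilon)\in\mathbb R^J$, $0<\varepsilon<\varepsilon_*$, such that $K_\varepsilon=6(1+\varepsilon k_{s(\varepsilon)})$ is a positive Morse function with $\Delta K_\varepsilon\ne0$ at its critical points,
\[
D_0=2,\qquad D_1=m,\qquad D_2=0,\qquad\text{hence}\quad N(K_\varepsilon)=m-1\ge2,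
\]
and \eqref{eq:main} with $K=K_\varepsilon$ has exactly one solution.
\end{theorem}

The parameters constructed in the proof tend to $0$ as $\varepsilon\to0$.

\begin{theorem}\label{thm:kernel}
In Theorem~\ref{thm:main}, for $\varepsilon$ small, the linearization of \eqref{eq:main} at the unique solution has kernel of dimension exactly $2$.
\end{theorem}

\begin{corollary}\label{cor:false}
Conjecture~\ref{conj} is false. For every integer $N\ge2$ there are counterexamples $K$ with $N(K)=N$, arbitrarily $C^\infty$-close to a constant.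
\end{corollary}

\paragraph{Plan of the proof.}
Near $K\equiv6$ the solutions are governed by a vector field on the open unit ball of $\mathbb R^4$, which parametrizes the conformal group modulo $O(4)$. Its leading part is $\nabla F$ times a nonvanishing function, where $F$ is an explicit extension of $k$ to the ball (Section~\ref{sec:F}). We choose $k$ so that $F$ has a single critical point, the product of a generalized monkey saddle $\operatorname{Re}z^m$ and a saddle in $(x_3,x_4)$ (Section~\ref{sec:poly}). Such a degenerate critical point is unstable: in general, terms of higher order in $\varepsilon$ can split it. A finite symmetry group excludes all but $J$ of the dangerous terms, and the $J$ parameters $s_j$ are tuned to cancel those (Section~\ref{sec:proof}).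

To turn a statement about zeros of the vector field (defined in Section~\ref{sec:reduction}) into a statement about \emph{all} solutions, we need two global facts: every solution is close to a conformal image of $1$ (Section~\ref{sec:compact}), and the field has no zeros near the boundary of the ball (Section~\ref{sec:boundary}).

Besides linear elliptic theory, maximum principles, the implicit function theorem and Brouwer's theorem, the proofs of Theorems~\ref{thm:main} and~\ref{thm:kernel} use Obata's uniqueness theorem on $S^3$, the Caffarelli--Gidas--Spruck classification of entire solutions on $\mathbb R^3$, and Liouville's description of the conformal group. Each is stated where it is used.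

\section{Conformal maps and the averaged function}\label{sec:F}

\subsection{Conventions}
Let $B=\{\xi\in\mathbb R^4:|\xi|<1\}$ and let $\sigma$ be the round measure on $S^3=\partial B$, of total mass $2\pi^2$. Integrals without a domain are over $S^3$ with respect to $\sigma$. With $K=6\kappa$, \eqref{eq:main} becomes
\begin{equation}\label{eq:kappa}
-\Delta u+\tfrac34u=\tfrac34\kappa u^5 .
\end{equation}
It is the Euler--Lagrange equation of $I_\kappa(u)=\int\big(\frac12|\nabla u|^2+\frac38u^2-\frac18\kappa u^6\big)d\sigma$.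

For a conformal diffeomorphism $\varphi$ of $S^3$ put $T_\varphi u=(u\circ\varphi)|\det d\varphi|^{1/6}$. By the chain rule $T_\psi T_\varphi=T_{\varphi\circ\psi}$. Since $|\det d\varphi|^{2/3}$ is the factor by which $\varphi$ scales $g_0$, we have $(T_\varphi u)^4g_0=\varphi^*(u^4g_0)$ for $u>0$. Consequently, if $u$ solves \eqref{eq:kappa} with $\kappa$, then $T_\varphi u$ solves it with $\kappa\circ\varphi$. Also
\begin{equation}\label{eq:Iinv}
I_{\kappa\circ\varphi}(T_\varphi u)=I_\kappa(u)\qquad(u>0):
\end{equation}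
the term with $\kappa$ is a change of variables, and $8\int(|\nabla u|^2+\frac34u^2)\,d\sigma$ is the total scalar curvature of $u^4g_0$, because $R_{u^4g_0}=u^{-5}(-8\Delta u+6u)$ and the volume element is $u^6d\sigma$.

For $\xi\in B$ let
\[
\varphi_\xi(x)=\frac{(1+2\xi\cdot x+|x|^2)\xi+(1-|\xi|^2)x}{1+2\xi\cdot x+|\xi|^2|x|^2}
\]
be the M\"obius map of $\overline B$ with
\[
\varphi_\xi(0)=\xi,\quad D\varphi_\xi(0)=(1-|\xi|^2)\mathrm{Id},\quad \varphi_\xi^{-1}=\varphi_{-\xi},\quad \varphi_{\gamma\xi}=\gamma\varphi_\xi\gamma^{-1}\ \ (\gamma\in O(4)).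
\]
On $S^3$ its conformal factor (the ratio of lengths) is $(1-|\xi|^2)/|x+\xi|^2$. By Liouville's theorem every conformal diffeomorphism of $S^3$ is $\varphi_\xi\circ\gamma$ with $\xi\in B$ and $\gamma\in O(4)$; these are exactly the boundary values of the M\"obius maps of $B$, and such a map fixing $0$ is orthogonal.

\subsection{The averaged function}
For smooth $k$ on $S^3$ put
\[
F(\xi)=\frac1{2\pi^2}\int k\circ\varphi_\xi\,d\sigma=\frac1{2\pi^2}\int k\,P_\xi\,d\sigma,\qquad P_\xi(y)=\Big(\frac{1-|\xi|^2}{|\xi-y|^2}\Big)^3 .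
\]
The second expression is the change of variables $y=\varphi_\xi(x)$, since $P_\xi=|\det d\varphi_{-\xi}|$. This function appears at once in the perturbation problem. By \eqref{eq:Iinv}, the energy of a conformal image of the constant solution is
\[
I_{1+\varepsilon k}(T_{\varphi_\xi^{-1}}1)=I_{1+\varepsilon k\circ\varphi_\xi}(1)=I_1(1)-\tfrac{\pi^2}4\,\varepsilon F(\xi),
\]
so to first order one expects solutions with $\kappa=1+\varepsilon k$ near $T_{\varphi_\xi^{-1}}1$ when $\nabla F(\xi)=0$.

\begin{lemma}\label{lem:F}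
Let $H$ be the Euclidean harmonic extension of $k$ to $B$, $r=|\xi|$ and $E=r\partial_r$. Then
\begin{equation}\label{eq:FH}
F=H+\tfrac12(1-r^2)EH .
\end{equation}
If $H$ is smooth on $\overline B$, then so is $F$, and $F=k$, $\partial_rF=0$ and $\partial_r^2F=\Delta k$ at $r=1$. Moreover
\begin{equation}\label{eq:gradF}
(1-|\xi|^2)\nabla F(\xi)=\frac{6}{2\pi^2}\int(k\circ\varphi_\xi)\,x\,d\sigma .
\end{equation}
\end{lemma}

\begin{proof}
With $D=|\xi-y|^2$, the Poisson kernel of $B$ with respect to $\sigma/2\pi^2$ is $p=(1-r^2)/D^2$, and $ED=D-1+r^2$. Hence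
\[
Ep=-\frac{2r^2}{D^2}-\frac{2(1-r^2)(D-1+r^2)}{D^3}=-\frac2{D^2}+\frac{2(1-r^2)^2}{D^3},
\]
so $p+\frac12(1-r^2)Ep=(1-r^2)^3/D^3=P_\xi(y)$. This proves \eqref{eq:FH}. Differentiating, and using $r\,EH=r^2H_r$,
\[
F_r=(1-r^2)\big[H_r+\tfrac12(EH)_r\big],
\]
which vanishes at $r=1$. There $F_{rr}=-2\big[H_r+\frac12(H_r+H_{rr})\big]=-(3H_r+H_{rr})=\Delta k$, because $0=H_{rr}+3H_r+\Delta k$ at $r=1$.

For \eqref{eq:gradF}, $\varphi_\xi\circ\varphi_\eta$ and $\varphi_{\varphi_\xi(\eta)}$ both map $0$ to $\varphi_\xi(\eta)$, so they differ by an orthogonal map applied first. Therefore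
\[
F(\varphi_\xi(\eta))=\frac1{2\pi^2}\int k\circ\varphi_\xi\circ\varphi_\eta\,d\sigma=\frac1{2\pi^2}\int(k\circ\varphi_\xi)P_\eta\,d\sigma .
\]
Differentiate at $\eta=0$, using $P_\eta(y)=1+6\eta\cdot y+O(|\eta|^2)$ and $D\varphi_\xi(0)=(1-|\xi|^2)\mathrm{Id}$.
\end{proof}

If $k$ is the restriction of a polynomial, then $H$ and $F$ are polynomials. If $H$ is homogeneous of degree $d$, then $F=\big(1+\frac d2(1-r^2)\big)H$.

For such $k$, at $\xi=(1-\delta)a$ with $a\in S^3$, Lemma~\ref{lem:F} and Taylor's formula give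
\begin{equation}\label{eq:nearbdry}
\nabla^{\tan}F(\xi)=\nabla k(a)+O(\delta),\qquad \partial_rF(\xi)=-\delta\,\Delta k(a)+O(\delta^2).
\end{equation}

\subsection{What \texorpdfstring{$N(K)$}{N(K)} counts}\label{sec:count}
This subsection is motivation and is not used in the proofs. Let $k$ be the restriction of a polynomial, Morse, with $\Delta k\ne0$ at its critical points. By \eqref{eq:nearbdry} there is $\delta_k>0$ such that $\nabla F\ne0$ for $1-\delta_k\le|\xi|<1$: if the tangential part vanishes, then $a$ is near a critical point of $k$, where $|\Delta k|$ is bounded away from $0$. Moreover, for small $\delta$ the restriction of $F$ to $|\xi|=1-\delta$, viewed as a function of $a$, is $C^2$-close to $k$. So it has one nondegenerate critical point near each critical point of $k$, with the same Morse index, and no others.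

Recall the Poincar\'e--Hopf formula with boundary. Let $X$ be a vector field on a compact manifold $M$ with isolated zeros, all interior, whose tangential part along $\partial M$ has isolated zeros. Then the total index of $X$, plus the sum of the indices of the tangential part over those boundary zeros at which $X$ points inward, is the Euler characteristic of $M$. Suppose that $\nabla F$ has isolated zeros, and take $X=-\nabla F$ on $|\xi|\le1-\delta$ with $\delta$ small. By \eqref{eq:nearbdry} the inward boundary zeros are those near the critical points of $k$ with $\Delta k<0$, and the tangential index there is $(-1)^\mu$, where $\mu$ is the Morse index of $-k$. The total index of $\nabla F$ (the same as that of $-\nabla F$ in dimension $4$) is therefore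
\begin{equation}\label{eq:index}
1-\sum_{\mu=0}^2(-1)^\mu D_\mu .
\end{equation}
Its absolute value is $N(K)$ for $K=6(1+\varepsilon k)$, $\varepsilon>0$ small. Hence if $F$ has only nondegenerate critical points, it has at least $N(K)$ of them. We need the opposite extreme: one critical point.

\section{The polynomials}\label{sec:poly}

\subsection{The smallest case}\label{sec:m3}
We first explain the construction for $m=3$, where $J=1$ and
\[
k_s=\tfrac13\operatorname{Re}z^3+x_3^2-x_4^2+s\,(|z|^2-x_3^2-x_4^2).
\]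
The three summands are harmonic and homogeneous of degrees $3,2,2$, so for $s=0$
\[
F_0=\tfrac{5-3r^2}{6}\operatorname{Re}z^3+(2-r^2)(x_3^2-x_4^2).
\]
At the origin this is a monkey saddle in $z$ times a saddle in $(x_3,x_4)$. Lemma~\ref{lem:crit} below shows that there are no other critical points in $B$. On the plane $x_3=x_4=0$, the gradient of the extension $F_s$ of $k_s$ in complex notation, with $\nabla\operatorname{Re}z^3=3\bar z^2$ and $\nabla|z|^2=2z$, is
\[
\nabla F_s=\tfrac52\bar z^2+4sz+O(|z|^4)+O(|s||z|^3).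
\]
The leading part $\frac52(\bar z^2+cz)$, with $c=\frac85s$, vanishes at $z=0$ and where $\bar z^2=-cz$. For $c\ne0$ the latter, away from $0$, means $|z|=|c|$ and $z^3=-c^3$, which is three points. Thus within the $z$-plane, for small $s\ne0$, the zero of index $-2$ splits into one zero of index $1$ and three of index $-1$; for $s=0$ there is a single zero.

In the actual problem the field is, for small $\varepsilon$, a perturbation of $-\frac12(1-|\xi|^2)\nabla F_s$ (see \eqref{eq:V0}). A general perturbation in the $z$-plane adds, among others, terms $c_0+c_1z+c_2\bar z$ with complex $c_i$, and each of these can split the zero. But $k_s$ is invariant under $z\mapsto e^{2\pi i/3}z$ and $z\mapsto\bar z$, and these symmetries leave only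
\[
a_0(\varepsilon,s)\,z+b(\varepsilon,s)\,\bar z^2+O(|z|^3)\qquad\text{with }a_0,b\text{ real},\quad a_0(0,s)=-2s,\quad b(0,0)=-\tfrac54 .
\]
There is one dangerous coefficient and one parameter. Solving $a_0(\varepsilon,s)=0$ for $s=s(\varepsilon)$ leaves $b\bar z^2+O(|z|^3)$, which has no zero in a punctured disk whose radius does not depend on $\varepsilon$. For larger $m$ the same works with $J$ coefficients and $J$ parameters.

\subsection{One critical point}
Let $m\ge3$, $z=\rho e^{i\theta}$ and $k_0=\frac1m\operatorname{Re}z^m+x_3^2-x_4^2$. The extension is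
\[
F_0=\alpha C+\beta Q,\quad \alpha=\tfrac{(m+2)-mr^2}2,\quad \beta=2-r^2,\quad C=\tfrac1m\rho^m\cos m\theta,\quad Q=x_3^2-x_4^2 .
\]

\begin{lemma}\label{lem:crit}
\textup{(i)} The only critical point of $F_0$ in $B$ is $0$.
\textup{(ii)} $k_0$ is Morse, $\Delta k_0\ne0$ at its critical points, and $D_0=2$, $D_1=m$, $D_2=0$ for $k_0$.
\end{lemma}

\begin{proof}
For $r\le1$ we have $\alpha\ge1$ and $\beta\ge1$. Put $S=-mC-2Q$. Since $\nabla\alpha=-m\xi$ and $\nabla\beta=-2\xi$, $\nabla F_0=\alpha\nabla C+\beta\nabla Q+S\xi$, and the critical equations are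
\[
x_3(S+2\beta)=0,\qquad x_4(S-2\beta)=0,\qquad\text{and, if }\rho>0,\quad \sin m\theta=0,\quad \rho^2S+m\alpha C=0 .
\]
If $\rho=0$, the $z$-derivatives vanish automatically because $m\ge3$. In particular $0$ is critical. We list the cases with $0<r\le1$.

\emph{Case $x_3=x_4=0$.} Then $\rho=r>0$, $S=-mC$, and $C\ne0$ because $\sin m\theta=0$. The last equation is $mC(\alpha-\rho^2)=0$, where $\alpha-\rho^2=\frac{m+2}2(1-\rho^2)$. So $r=1$.

\emph{Case $x_3x_4\ne0$.} Then $S=-2\beta=2\beta$, impossible since $\beta\ge1$.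

\emph{Case $x_3\ne0=x_4$.} Then $S=-2\beta$. If $\rho=0$, this reads $-2r^2=-2(2-r^2)$, so $r=1$. If $\rho>0$, the last equation gives $C=2\beta\rho^2/(m\alpha)$, and $S=-mC-2(r^2-\rho^2)=-2\beta$ becomes $\beta\rho^2/\alpha+r^2-\rho^2=\beta$, that is,
\[
\frac{\rho^2(\beta-\alpha)}\alpha=\beta-r^2=2(1-r^2),\qquad\text{where}\quad \beta-\alpha=-\big(\tfrac m2-1\big)(1-r^2).
\]
For $r<1$ the left side is negative and the right side positive, so $r=1$. Then $\alpha=\beta=1$ and $C=2\rho^2/m$ with $\cos m\theta=1$, i.e.\ $\rho^{m-2}=2$, impossible since $\rho\le1$.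

\emph{Case $x_4\ne0=x_3$.} Then $S=2\beta$. If $\rho=0$, this reads $2r^2=2(2-r^2)$, so $r=1$. If $\rho>0$, then $C=-2\beta\rho^2/(m\alpha)$, and $S=-mC+2(r^2-\rho^2)=2\beta$ is again $\beta\rho^2/\alpha+r^2-\rho^2=\beta$; so $r=1$, $C=-2\rho^2/m$ and $\rho^{m-2}=2$, impossible.

This proves (i). Since $F_0=k_0$ and $\partial_rF_0=0$ on $r=1$, the critical points of $k_0$ are the critical points of $F_0$ with $r=1$: the points $x_3=\pm1$, the points $x_4=\pm1$, and the $2m$ points with $x_3=x_4=0$, $\cos m\theta=\pm1$. In each case below we use coordinates of $S^3$ that are orthonormal at the point, so at this critical point they give the eigenvalues of the Hessian.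
\begin{itemize}
\item At $x_3=\pm1$, use $(x_1,x_2,x_4)$: $k_0=1-\rho^2-2x_4^2+O(\rho^3)$. Eigenvalues $-2,-2,-4$; $\Delta k_0=-8$; the index of $-k_0$ is $0$.
\item At $x_4=\pm1$, use $(x_1,x_2,x_3)$: $k_0=-1+\rho^2+2x_3^2+O(\rho^3)$. Eigenvalues $2,2,4$; $\Delta k_0=8$.
\item At $\cos m\theta=\varsigma=\pm1$, use $(\theta,x_3,x_4)$: $k_0=\frac1m(1-x_3^2-x_4^2)^{m/2}\cos m\theta+x_3^2-x_4^2$. Eigenvalues $-\varsigma m,\ 2-\varsigma,\ -2-\varsigma$, so $\Delta k_0=-\varsigma(m+2)$. For $\varsigma=1$ they are $-m,1,-3$, and the index of $-k_0$ is $1$ ($m$ points). For $\varsigma=-1$ they are $m,3,-1$, and $\Delta k_0>0$.\qedhere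
\end{itemize}
\end{proof}

By \eqref{eq:index} the critical point $0$ has index $1-(2-m)=m-1$. This agrees with its shape: $\nabla\operatorname{Re}z^m=m\bar z^{m-1}$ has index $-(m-1)$, and the saddle contributes a factor $-1$.

\subsection{Parameters and symmetry}\label{sec:params}
The polynomial $q_j$ in \eqref{eq:ks} is harmonic. Indeed, with $a=|z|^2$ and $b=x_3^2+x_4^2$ the Euclidean Laplacian acts on functions of $(a,b)$ as $4(a\partial_a^2+\partial_a+b\partial_b^2+\partial_b)$, and the coefficients $c_i=(-1)^i\binom ji^2$ satisfy $(j-i)^2c_i+(i+1)^2c_{i+1}=0$. Since $q_j$ has degree $2j$, the extension $F_s$ of $k_s$ satisfies, on the plane $x_3=x_4=0$,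
\begin{equation}\label{eq:Fsz}
F_s(z)=\tfrac{(m+2)-m|z|^2}{2m}\operatorname{Re}z^m+\sum_{j=1}^Js_j\big((j+1)|z|^{2j}-j|z|^{2j+2}\big).
\end{equation}
All $k_s$ are invariant under the group $\Gamma\subset O(4)$ generated by
\[
z\mapsto e^{2\pi i/m}z,\qquad z\mapsto\bar z,\qquad x_3\mapsto-x_3,\qquad x_4\mapsto-x_4 ,
\]
and the only vector of $\mathbb R^4$ fixed by $\Gamma$ is $0$.

The critical points of $k_0$ are nondegenerate. By the implicit function theorem near them and compactness away from them, there is $s_0>0$ such that for $|s|<s_0$ the function $k_s$ is Morse, with $\Delta k_s\ne0$ at its critical points and the same numbers $D_\mu$ as $k_0$. By Lemma~\ref{lem:crit}, $|\nabla k_0|+|\Delta k_0|>0$ on $S^3$; decreasing $s_0$, we find $c_0>0$ with $|\nabla k_s|+|\Delta k_s|\ge2c_0$ for $|s|<s_0$, so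
\begin{equation}\label{eq:c0}
|\nabla k_s(a)|<c_0\ \Longrightarrow\ |\Delta k_s(a)|\ge c_0\qquad(a\in S^3,\ |s|<s_0).
\end{equation}

\section{Compactness up to conformal maps}\label{sec:compact}

\begin{proposition}\label{prop:A}
Let $u_i>0$ be smooth solutions of \eqref{eq:kappa} with smooth $\kappa_i$, where $\nu_i:=\|\kappa_i-1\|_{C^1(S^3)}\to0$. After passing to a subsequence there are conformal $\varphi_i$ with $T_{\varphi_i}u_i\to1$ in $C^1(S^3)$.
\end{proposition}

The danger is that $u_i$ concentrates at several places, or leaves mass behind after its main bubble is rescaled. We exclude this as follows. A moving-sphere comparison shows that, far from the main bubble, $u_i$ is somewhere asymptotically no larger than one bubble would make it. Green's formula at that point sees all the mass of $u_i^5$, and the one bubble already accounts for it.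

\begin{proof}
\emph{Step 0: bounded sequences.} Let $M_i=\max u_i=u_i(P_i)$. At $P_i$ we have $\frac34M_i\le\frac34\kappa_iM_i^5$, so $\liminf M_i\ge1$. If $M_i$ is bounded along a subsequence, elliptic estimates give $u_i\to u$ in $C^1$ along a further subsequence, where $u\ge0$ solves \eqref{eq:kappa} with $\kappa=1$ and $\max u\ge1$. By the strong maximum principle $u>0$, and by regularity $u$ is smooth. Obata's theorem says that the smooth positive solutions with $\kappa=1$ are the functions $T_\psi1$, $\psi$ conformal. So $u=T_\psi1$, and $\varphi_i=\psi^{-1}$ works, since $T_{\psi^{-1}}T_\psi1=1$.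

From now on $M_i\to\infty$. Rotating, we may assume $P_i=P$ for all $i$. We drop the index $i$; $o(1)$ refers to $i\to\infty$.

\emph{Step 1: rescaling.} Let $Y\in\mathbb R^3$ be the stereographic coordinate from $-P$, with $P$ at $Y=0$ and $g_0=\big(\frac2{1+|Y|^2}\big)^2|dY|^2$. The function $w(Y)=u\,\big(\frac2{1+|Y|^2}\big)^{1/2}$ satisfies $w^4|dY|^2=u^4g_0$, hence $-\Delta w=\frac34\kappa w^5$ on $\mathbb R^3$, and $w\le w(0)=\sqrt2M$. Put
\[
R=M^2,\qquad v(y)=\frac{w(y/R)}{\sqrt2M},\qquad\hat\kappa(y)=\kappa(y/R).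
\]
Then, since $|\nabla_Y\kappa|\le2\nu$,
\[
-\Delta v=3\hat\kappa v^5,\qquad 0<v\le v(0)=1,\qquad|\hat\kappa(y)-\hat\kappa(y')|\le2\nu R^{-1}|y-y'| .
\]
Elliptic estimates bound $v$ in $C^{2,\alpha}_{loc}$ for some $\alpha>0$. Any limit along a subsequence is a nonnegative solution of $-\Delta v=3v^5$ on $\mathbb R^3$ with value $1$ and maximum at $0$, hence positive. By Caffarelli--Gidas--Spruck the positive solutions on $\mathbb R^3$ are $\big(\lambda/(1+\lambda^2|y-y_0|^2)\big)^{1/2}$, and the normalization at $0$ forces $y_0=0$, $\lambda=1$. Therefore $v\to U:=(1+|y|^2)^{-1/2}$ in $C^2_{loc}$.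

\emph{Step 2: the claim $\limsup R\min_{|y|=R}v\le1$.} Suppose instead that, for some $\tau\in(0,1)$, $R\min_{|y|=R}v\ge1+3\tau$ along a subsequence, to which we now pass. For $\frac12\le\lambda\le1+\tau$ let
\[
y^\lambda=\frac{\lambda^2y}{|y|^2},\qquad v^\lambda(y)=\frac\lambda{|y|}v(y^\lambda),\qquad\Sigma_\lambda=\{\lambda<|y|<R\}.
\]
The Kelvin transform satisfies $-\Delta v^\lambda=3\hat\kappa(y^\lambda)(v^\lambda)^5$, and $v^\lambda\le\lambda/|y|$ since $v\le1$. If $\hat\kappa$ were constant, we would compare $v$ with $v^\lambda$ directly. To absorb the variation of $\hat\kappa$ we add a small correction,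
\[
h_\lambda=-\tfrac A2\Big(\frac1\lambda-\frac1{|y|}\Big)^2,\qquad A=192\,\nu R^{-1},\qquad W_\lambda=v-v^\lambda+h_\lambda .
\]
In $\mathbb R^3\setminus0$ we have $\Delta|y|^{-2}=2|y|^{-4}$ and $\Delta|y|^{-1}=0$, so $-\Delta h_\lambda=A|y|^{-4}$; and $-2A\le h_\lambda\le0$ in $\Sigma_\lambda$. The term $\mathcal E=3(\hat\kappa(y)-\hat\kappa(y^\lambda))(v^\lambda)^5$ satisfies there, because $|y-y^\lambda|\le|y|$ and $\lambda\le2$,
\[
|\mathcal E|\le6\nu R^{-1}|y|\cdot32|y|^{-5}=A|y|^{-4}.
\]
Let $b_\lambda=\frac{v^5-(v^\lambda)^5}{v-v^\lambda}\ge0$, read as $5v^4$ where $v=v^\lambda$. For $i$ large $\hat\kappa>0$, and then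
\begin{equation}\label{eq:W}
-\Delta W_\lambda=3\hat\kappa b_\lambda(W_\lambda-h_\lambda)+\mathcal E-\Delta h_\lambda\ \ge\ 3\hat\kappa b_\lambda W_\lambda\qquad\text{in }\Sigma_\lambda .
\end{equation}
On $|y|=\lambda$, $W_\lambda=0$. On $|y|=R$, for $i$ large,
\[
W_\lambda\ge\frac{1+3\tau}R-\frac{1+\tau}R-\frac{384\nu}R\ge\frac\tau R>0 .
\]
(Here smallness of $\kappa-1$ in $C^1$ matters: it makes the correction $O(\nu/R)$, small against $1/R$.) Let $\mathcal L=\{\lambda\in[\frac12,1+\tau]:W_\lambda\ge0\text{ in }\Sigma_\lambda\}$. It is closed.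

\emph{$\frac12\in\mathcal L$ for $i$ large.} We have $U^\lambda=(|y|^2/\lambda^2+\lambda^2)^{-1/2}$ and
\begin{equation}\label{eq:Ulambda}
\big(|y|^2/\lambda^2+\lambda^2\big)-\big(1+|y|^2\big)=(1-\lambda^2)\big(|y|^2/\lambda^2-1\big).
\end{equation}
So for $\lambda<1$, $U>U^\lambda$ when $|y|>\lambda$, and $U-U^\lambda$ has positive radial derivative at $|y|=\lambda$. Hence $U-U^{1/2}\ge2c(|y|-\frac12)$ on $\frac12\le|y|\le2$ for some $c>0$. The difference $(v-v^{1/2})-(U-U^{1/2})$ vanishes on $|y|=\frac12$ and tends to $0$ in $C^1$ on $\frac12\le|y|\le2$, so $v-v^{1/2}\ge c(|y|-\frac12)$ there for $i$ large. On $|y|\ge\frac12$ the number $2-1/|y|=2(|y|-\frac12)/|y|$ is at most $2$ and at most $4(|y|-\frac12)$, so $|h_{1/2}|\le4A(|y|-\frac12)$. As $A\to0$, $W_{1/2}\ge0$ on $\frac12\le|y|\le2$ for $i$ large.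

For $|y|\ge2$ the positive superharmonic function $v$ is at least the harmonic function $2|y|^{-1}\min_{|y|=2}v$, which is $\le v$ on $|y|=2$ and tends to $0$ at infinity. Since $U=1/\sqrt5$ on $|y|=2$ and $2/\sqrt5>0.89$, we get $v\ge0.8/|y|$ for $i$ large. For $2\le|y|\le R$ also $v^{1/2}\le0.5/|y|$ and $|h_{1/2}|\le384\nu/R\le0.3/|y|$ for $i$ large. So $W_{1/2}\ge0$ there as well.

\emph{$\mathcal L$ is relatively open.} Let $\lambda\in\mathcal L$. By \eqref{eq:W}, $W_\lambda$ is nonnegative and superharmonic, and it is not identically $0$. So $W_\lambda>0$ in $\Sigma_\lambda$, and $\partial_rW_\lambda>0$ on $|y|=\lambda$ by the Hopf lemma. If $\lambda_j\to\lambda$ with $\lambda_j\in[\frac12,1+\tau]\setminus\mathcal L$, then $W_{\lambda_j}$, which is nonnegative on the boundary, has a negative interior minimum at some $y_j$, with $\nabla W_{\lambda_j}(y_j)=0$. A limit point $\bar y$ satisfies $W_\lambda(\bar y)\le0$ and $\nabla W_\lambda(\bar y)=0$. The first forces $|\bar y|=\lambda$, and the second then contradicts Hopf.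

Hence $\mathcal L=[\frac12,1+\tau]$ for all large $i$. Letting $i\to\infty$ in $W_{1+\tau}\ge0$ gives $U\ge U^{1+\tau}$ for $|y|>1+\tau$. But for $\lambda>1$ the right side of \eqref{eq:Ulambda} is negative for $|y|>\lambda$, so $U^\lambda>U$. This contradiction proves the claim.

\emph{Step 3: all the mass is in one bubble.} The sphere $|y|=R$ is $|Y|=1$, the equator, at chordal distance $\sqrt2$ from $P$; there $w=u$ and $Rv=Mu/\sqrt2$. So the claim gives a point $Q=Q_i$ on the equator with $Mu(Q)\le\sqrt2(1+o(1))$. The Green function of $-\Delta+\frac34$ on $S^3$ is $\frac1{4\pi|Q-p|}$ with the chordal distance $|Q-p|=2\sin(t/2)$, $t$ the geodesic distance: it has the right singularity, and $(\partial_t^2+2\cot t\,\partial_t)\frac1{\sin(t/2)}=\frac34\frac1{\sin(t/2)}$. Hence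
\[
u(Q)=\frac3{16\pi}\int\frac{\kappa u^5}{|Q-p|}\,d\sigma(p).
\]
For fixed $L$ let $\mathcal B=\{|y|<L\}=\{|Y|<L/R\}$. Since $u^5d\sigma=w^5\big(\frac2{1+|Y|^2}\big)^{1/2}dY$, $w=\sqrt2Mv$ and $dY=M^{-6}dy$,
\[
M\int_{\mathcal B}\kappa u^5\,d\sigma\ \to\ 8\int_{|y|<L}U^5\,dy=\frac{32\pi}3\,(1-e(L)),\qquad e(L)\to0\text{ as }L\to\infty,
\]
because $3\int_{\mathbb R^3}U^5=-\int_{\mathbb R^3}\Delta U=4\pi$. As $|Q-p|=\sqrt2+o(1)$ for $p\in\mathcal B$ and $|Q-p|\le2$ everywhere,
\[
\sqrt2\,(1+o(1))\ \ge\ Mu(Q)\ \ge\ \sqrt2\,(1-e(L))+o(1)+\frac3{32\pi}(1-\nu)\,M\!\int_{S^3\setminus\mathcal B}u^5\,d\sigma .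
\]
Since $u\le M$, with a constant $C$ independent of $L$,
\begin{equation}\label{eq:mass}
\limsup\int_{S^3\setminus\mathcal B}u^6\,d\sigma\le\limsup M\int_{S^3\setminus\mathcal B}u^5\,d\sigma\le C\,e(L).
\end{equation}

\emph{Step 4: convergence.} Let $\varphi$ be the conformal map of $S^3$ given by $y\mapsto y/R$ in stereographic coordinates, and $\tilde u=T_\varphi u=v/U$. Then $\tilde u$ solves \eqref{eq:kappa} with $\kappa\circ\varphi\to1$ uniformly, and $\tilde u\to1$ in $C^2_{loc}(S^3\setminus\{-P\})$. It remains to control $\tilde u$ near $-P$. By \eqref{eq:mass} and a change of variables, $\int_{\{|y|\ge L\}}\tilde u^6d\sigma\le Ce(L)+o(1)$. Let $\chi$ be a smooth cutoff, $0\le\chi\le1$, with $\chi=1$ on $|y|\ge2L$ and support in $|y|\ge L$, and let $\omega=\chi\tilde u^2$. Test the equation with $\chi^2\tilde u^3$. Using $2\chi\tilde u^3\nabla\chi\cdot\nabla\tilde u\ge-\chi^2\tilde u^2|\nabla\tilde u|^2-\tilde u^4|\nabla\chi|^2$, we get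
\[
2\int\chi^2\tilde u^2|\nabla\tilde u|^2\le\int\tilde u^4|\nabla\chi|^2+\tfrac34\int(\kappa\circ\varphi)\,\tilde u^4\omega^2 .
\]
Since $|\nabla\omega|^2\le8\chi^2\tilde u^2|\nabla\tilde u|^2+2\tilde u^4|\nabla\chi|^2$, for $i$ large
\[
\int|\nabla\omega|^2\le6\int|\nabla\chi|^2\tilde u^4+3\int(\kappa\circ\varphi)\,\tilde u^4\omega^2\le C_L+4\,\|\tilde u\|_{L^6(\operatorname{supp}\chi)}^4\|\omega\|_{L^6}^2 ,
\]
where the first integral is bounded because $\tilde u\to1$ uniformly on $\operatorname{supp}\nabla\chi$, and the second was estimated by H\"older. In the Sobolev inequality $\|\omega\|_{L^6}^2\le C(\|\nabla\omega\|_{L^2}^2+\|\omega\|_{L^2}^2)$ the last term is at most $C\int_{\operatorname{supp}\chi}\tilde u^4$, which is bounded. Fix $L$ so large that the term with $\|\omega\|_{L^6}^2$ on the right is absorbed for all large $i$. So $\omega$ is bounded in $L^6$, and $\tilde u$ is bounded in $L^{12}(S^3)$. Then $\tilde u^5$ is bounded in $L^{12/5}$, and $\tilde u$ in $W^{2,12/5}\subset L^\infty$, as $\frac{12}5>\frac32$.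 Finally $\tilde u$ is bounded in $W^{2,q}$ for every $q<\infty$, hence precompact in $C^1(S^3)$. Every limit equals $1$ off $-P$, hence everywhere.
\end{proof}

The conformal map in Proposition~\ref{prop:A} can be adjusted so that the first moments vanish.

\begin{lemma}\label{lem:normalize}
There are $t_2,C>0$ such that if $v\in C^0(S^3)$ and $\|v-1\|_{C^0}\le t\le t_2$, then for some $\eta\in B$ with $|\eta|\le Ct$
\[
\int x_jT_{\varphi_\eta}v\,d\sigma=0\quad(j=1,\dots,4)\qquad\text{and}\qquad\|T_{\varphi_\eta}v-1\|_{C^0}\le Ct .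
\]
\end{lemma}

\begin{proof}
Let $Y_v(\eta)=\int x\,T_{\varphi_\eta}v\,d\sigma\in\mathbb R^4$, which is continuous in $\eta$. Since $T_{\varphi_\eta}1=\big(\frac{1-|\eta|^2}{|x+\eta|^2}\big)^{1/2}=1-x\cdot\eta+O(|\eta|^2)$ and $\int x_ix_j\,d\sigma=\frac{\pi^2}2\delta_{ij}$, we have $Y_1(\eta)=-\frac{\pi^2}2\eta+O(|\eta|^2)$; and $|Y_v-Y_1|\le C_1t$ for $|\eta|\le\frac12$. So $\big|\eta+\frac2{\pi^2}Y_v(\eta)\big|\le C_2(|\eta|^2+t)$ for $|\eta|\le\frac12$, and $\eta\mapsto\eta+\frac2{\pi^2}Y_v(\eta)$ maps the ball $\{|\eta|\le2C_2t\}$ into itself for $t$ small. A fixed point, which exists by Brouwer, is a zero of $Y_v$. The last bound follows from $T_{\varphi_\eta}v-1=T_{\varphi_\eta}(v-1)+(T_{\varphi_\eta}1-1)$.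
\end{proof}

\section{Reduction to a vector field on the ball}\label{sec:reduction}

At $\kappa=1$, $u=1$ the linearization of \eqref{eq:kappa} is $-\Delta-3$, whose kernel is spanned by $x_1,\dots,x_4$. So we solve the equation modulo these functions. For $f\in L^\infty(S^3)$ small, seek $(w,\Lambda)\in W^{2,4}(S^3)\times\mathbb R^4$ with
\begin{equation}\label{eq:LS}
-\Delta w+\tfrac34w-\tfrac34(1+f)w^5=\sum_j\Lambda_jx_j,\qquad\int wx_j\,d\sigma=0\quad(j=1,\dots,4).
\end{equation}
We use a norm on $W^{2,4}$ that is invariant under $O(4)$. Since $W^{2,4}\subset C^1$, the left side is a smooth map from $L^\infty\times W^{2,4}$ to $L^4$. At $f=0$, $(w,\Lambda)=(1,0)$, the linearization $(h,\ell)\mapsto-\Delta h-3h-\ell\cdot x$ is an isomorphism from $\{h\in W^{2,4}:h\perp x_j\ \text{for all }j\}\times\mathbb R^4$ onto $L^4$. By the implicit function theorem there are $t_0,t_1>0$ such that for $\|f\|_\infty<t_0$, \eqref{eq:LS} has exactly one solution $(w(f),\Lambda(f))$ with $\|w-1\|_{W^{2,4}}+|\Lambda|<t_1$. It depends smoothly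 on $f$, $w(0)=1$, $\Lambda(0)=0$, and, after decreasing $t_0$, $\|w(f)-1\|_{W^{2,4}}\le C\|f\|_\infty$ and $w(f)>0$.

Choose $\varepsilon_0$ with $\varepsilon_0\sup_{|s|<s_0}\|k_s\|_\infty<t_0$. The function $(s,\xi,x)\mapsto k_s(\varphi_\xi(x))$ is smooth and $S^3$ is compact, so $(s,\xi)\mapsto k_s\circ\varphi_\xi\in C^0(S^3)$ is smooth. Since $\Lambda(0)=0$,
\[
\Lambda(\varepsilon\,k_s\circ\varphi_\xi)=\varepsilon\,V(\varepsilon,s,\xi),\qquad V(\varepsilon,s,\xi)=\int_0^1D\Lambda(t\varepsilon\,k_s\circ\varphi_\xi)[k_s\circ\varphi_\xi]\,dt,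
\]
with $V$ smooth for $|\varepsilon|<\varepsilon_0$, $|s|<s_0$, $\xi\in B$. This $V(\varepsilon,s,\cdot)$ is the vector field announced in the introduction.

\emph{Leading part.} Linearizing \eqref{eq:LS} at $f=0$ gives $-\Delta h-3h=\frac34f+\ell\cdot x$. Pairing with $x_j$ yields $\ell_j=-\frac3{2\pi^2}\int fx_j$. With $f=k_s\circ\varphi_\xi$ and \eqref{eq:gradF},
\begin{equation}\label{eq:V0}
V(0,s,\xi)=-\frac3{2\pi^2}\int(k_s\circ\varphi_\xi)\,x\,d\sigma=-\tfrac12(1-|\xi|^2)\nabla F_s(\xi).
\end{equation}

\emph{Symmetry.} For $\gamma\in\Gamma$, $k_s\circ\varphi_{\gamma\xi}=k_s\circ\gamma\varphi_\xi\gamma^{-1}=(k_s\circ\varphi_\xi)\circ\gamma^{-1}$. If $(w,\Lambda)$ solves \eqref{eq:LS} with $f$, then $(w\circ\gamma^{-1},\gamma\Lambda)$ solves it with $f\circ\gamma^{-1}$, so uniqueness gives $\Lambda(f\circ\gamma^{-1})=\gamma\Lambda(f)$. Hence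
\begin{equation}\label{eq:equiv}
V(\varepsilon,s,\gamma\xi)=\gamma V(\varepsilon,s,\xi)\qquad(\gamma\in\Gamma).
\end{equation}

\begin{proposition}\label{prop:reduction}
There is $\varepsilon_1\in(0,\varepsilon_0]$ such that for $0<\varepsilon<\varepsilon_1$ and $|s|<s_0$ the following holds.
\begin{itemize}
\item[\textup{(a)}] For every solution $u$ of \eqref{eq:kappa} with $\kappa=1+\varepsilon k_s$ there is $\xi\in B$ with $V(\varepsilon,s,\xi)=0$ and $T_{\varphi_\xi}u=w(\varepsilon k_s\circ\varphi_\xi)$.
\item[\textup{(b)}] If $V(\varepsilon,s,\xi)=0$, then $w(\varepsilon k_s\circ\varphi_\xi)$ is a solution of \eqref{eq:kappa} with $\kappa=1+\varepsilon k_s\circ\varphi_\xi$.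
\end{itemize}
\end{proposition}

\begin{proof}
(b) The function $w=w(\varepsilon k_s\circ\varphi_\xi)$ is positive, solves \eqref{eq:LS} with $\Lambda=\varepsilon V=0$, and is smooth by elliptic regularity.

(a) Let $t\in(0,t_2]$ be small. For $\varepsilon_1$ small, depending on $t$, some conformal $\varphi$ has $\|T_\varphi u-1\|_{C^0}\le t$. Otherwise there would be $\varepsilon_n\to0$, $|s_n|<s_0$ and solutions $u_n$ with $\|T_\varphi u_n-1\|_{C^0}>t$ for all conformal $\varphi$, contradicting Proposition~\ref{prop:A}. By Lemma~\ref{lem:normalize} we may replace $\varphi$ by $\varphi\circ\varphi_\eta$ and obtain $\int x_jT_\varphi u=0$ for all $j$ and $\|T_\varphi u-1\|_{C^0}\le Ct$. Write $\varphi=\varphi_\xi\circ\gamma$ with $\gamma\in O(4)$. Then $\hat u:=T_{\varphi_\xi}u=(T_\varphi u)\circ\gamma^{-1}$ has the same two properties. It solves \eqref{eq:kappa} with $1+\varepsilon k_s\circ\varphi_\xi$, that is, \eqref{eq:LS} with $f=\varepsilon k_s\circ\varphi_\xi$ and $\Lambda=0$. Since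
\[
-\Delta(\hat u-1)+\tfrac34(\hat u-1)=\tfrac34\big((1+\varepsilon k_s\circ\varphi_\xi)\hat u^5-1\big)=O(t+\varepsilon)\quad\text{in }C^0,
\]
we have $\|\hat u-1\|_{W^{2,4}}<t_1$ if $t$ and $\varepsilon_1$ are small. Uniqueness in \eqref{eq:LS} gives $\hat u=w(\varepsilon k_s\circ\varphi_\xi)$ and $\varepsilon V(\varepsilon,s,\xi)=0$.
\end{proof}

\section{No zeros near the boundary}\label{sec:boundary}

At distance $\delta$ from $\partial B$ the leading part \eqref{eq:V0} can be as small as $\delta^2$: one factor $\delta$ comes from $1-|\xi|^2$ and, near critical points of $k_s$, another from $\nabla F_s$, see \eqref{eq:nearbdry}. Since a priori $V$ differs from it by $O(\varepsilon)$, continuity in $\varepsilon$ is of no use there. We need an error of size $\varepsilon\delta^2$. The Kazdan--Warner identity supplies it: in it the error is $\varepsilon$ times a quadratic expression in the oscillation of $k_s\circ\varphi_\xi$, which is $O(\delta)$ in $L^2$. The hypothesis $\Delta K\ne0$ at critical points is what makes the main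 term at least of order $\delta^2$.

\begin{lemma}\label{lem:boundary}
There are $\delta_0\in(0,\frac12)$ and $\varepsilon_2\in(0,\varepsilon_1]$ such that for $0<\varepsilon<\varepsilon_2$ and $|s|<s_0$, every zero $\xi\in B$ of $V(\varepsilon,s,\cdot)$ satisfies $|\xi|\le1-\delta_0$.
\end{lemma}

\begin{proof}
Let $V(\varepsilon,s,\xi)=0$ and $\delta=1-|\xi|$; we may assume $\delta\le\frac12$. Put $a=\xi/|\xi|$, $c=k_s(a)$, $k_\xi=k_s\circ\varphi_\xi$, $\hat u=w(\varepsilon k_\xi)$ and $w_0=(1+\varepsilon c)^{-1/4}$, the constant solution for the constant function $1+\varepsilon c$. Constants $C$ below are uniform in $s,\xi,\varepsilon$.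

\emph{Kazdan--Warner.} Let $\psi_t$ be the flow of the conformal field $\nabla x_j$, and $\kappa=1+\varepsilon k_\xi$. By Proposition~\ref{prop:reduction}(b), $I_\kappa'(\hat u)=0$. Differentiating $I_{\kappa\circ\psi_t}(T_{\psi_t}\hat u)=I_\kappa(\hat u)$ at $t=0$ therefore gives $\int\langle\nabla k_\xi,\nabla x_j\rangle\hat u^6=0$. Integrate by parts, using $\Delta x_j=-3x_j$:
\begin{equation}\label{eq:KW}
\int(k_\xi-c)\big(3x_j\hat u^6-\langle\nabla\hat u^6,\nabla x_j\rangle\big)\,d\sigma=0 .
\end{equation}

\emph{Estimate of $\psi=\hat u-w_0$.} We have $\|\hat u-1\|_{C^1}+|w_0-1|\le C\varepsilon$, so $|\psi|\le C\varepsilon$; also $\psi\perp x_j$ for all $j$. Since $(1+\varepsilon c)w_0^4=1$,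
\[
-\Delta\psi+\tfrac34\psi=\tfrac34(1+\varepsilon c)(\hat u^5-w_0^5)+\tfrac34\varepsilon(k_\xi-c)\hat u^5=\tfrac{15}4\psi+O(\psi^2)+\tfrac34\varepsilon(k_\xi-c)\hat u^5 ,
\]
that is, $-\Delta\psi-3\psi=\frac34\varepsilon(k_\xi-c)\hat u^5+O(\varepsilon|\psi|)$. On the orthogonal complement of the $x_j$, $-\Delta-3$ has a bounded inverse from $L^2$ to $H^2$. So $\|\psi\|_{H^2}\le C\varepsilon\|k_\xi-c\|_{L^2}$ for $\varepsilon$ small, and hence $\|\hat u^6-w_0^6\|_{H^1}\le C\varepsilon\|k_\xi-c\|_{L^2}$.

\emph{Consequence.} Insert $\hat u^6=w_0^6+(\hat u^6-w_0^6)$ in \eqref{eq:KW}. The constant $w_0^6$ contributes $3w_0^6\int k_\xi x_j$, because $\int cx_j=0$. With \eqref{eq:gradF},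
\begin{equation}\label{eq:quad}
(1-|\xi|^2)|\nabla F_s(\xi)|\le C\Big|\int k_\xi x\,d\sigma\Big|\le C\varepsilon\|k_\xi-c\|_{L^2}^2 .
\end{equation}

\emph{Oscillation.} For $y\in S^3$ we have $|y-\xi|\ge\delta$ and $|y-a|\le|y-\xi|+\delta\le2|y-\xi|$. Hence
\[
\|k_\xi-c\|_{L^2}^2=\int(k_s(y)-k_s(a))^2P_\xi(y)\,d\sigma\le C\delta^3\int\frac{|y-a|^2}{\max(\delta,|y-a|/2)^6}\,d\sigma\le C\delta^2 .
\]
Indeed the part $|y-a|<2\delta$ of the last integral is at most $C\delta^2\delta^{-6}\delta^3$, and the rest is at most $C\int_{2\delta}^\infty t^{-4}t^2\,dt$; both are $O(\delta^{-1})$.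

\emph{Conclusion.} Since $1-|\xi|^2\ge\delta$, \eqref{eq:quad} gives $|\nabla F_s(\xi)|\le C\varepsilon\delta$. The polynomials $F_s$ have bounded coefficients for $|s|<s_0$, so \eqref{eq:nearbdry} holds uniformly for $k_s$. Its tangential part gives $|\nabla k_s(a)|\le C\delta$, so $|\Delta k_s(a)|\ge c_0$ for $\delta$ small, by \eqref{eq:c0}. Its radial part then gives $c_0\delta\le C\delta^2+C\varepsilon\delta$, which is impossible if $\delta<\delta_0$ and $\varepsilon<\varepsilon_2$ with $\delta_0,\varepsilon_2$ small.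
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

\subsection{Tuning the parameters at the origin}
We study $V$ near $(\varepsilon,s,\xi)=(0,0,0)$, using only smoothness, the equivariance \eqref{eq:equiv} and the leading part \eqref{eq:V0}.

\emph{The directions $x_3,x_4$.} By \eqref{eq:equiv}, $V_3$ is odd in $\xi_3$ and $V_4$ is odd in $\xi_4$. So $V_3=\xi_3g_3$ and $V_4=\xi_4g_4$ with smooth $g_3,g_4$. From $F_0=2(x_3^2-x_4^2)+O(|\xi|^3)$ and \eqref{eq:V0},
\begin{equation}\label{eq:g}
g_3(0,0,0)=-2,\qquad g_4(0,0,0)=2 .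
\end{equation}
So near $(0,0,0)$, $V=0$ implies $\xi_3=\xi_4=0$.

\emph{The $z$-plane.} On it $V_3=V_4=0$. Regard $V=V_1+iV_2$ as a function of $z$, equivariant under $z\mapsto e^{2\pi i/m}z$ and $z\mapsto\bar z$. The rotation allows a Taylor monomial $z^p\bar z^q$ only if $p-q\equiv1\pmod m$, and conjugation makes its coefficient real. For $p+q\le m-1$ we have $|p-q|\le m-1$, so $p-q=1$ or $p-q=1-m$; the latter means $(p,q)=(0,m-1)$. Hence
\begin{equation}\label{eq:normal}
V=\sum_{2j+1\le m-1}a_j(\varepsilon,s)|z|^{2j}z+b(\varepsilon,s)\bar z^{m-1}+O(|z|^m),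
\end{equation}
uniformly for small $(\varepsilon,s)$, with $a_j,b$ smooth and real.

To compute the coefficients at $\varepsilon=0$, use \eqref{eq:Fsz}, \eqref{eq:V0}, $\nabla\operatorname{Re}z^m=m\bar z^{m-1}$ and $\nabla|z|^{2j}=2j|z|^{2j-2}z$. The gradient of $(j+1)|z|^{2j}-j|z|^{2j+2}$ is $2j(j+1)(1-|z|^2)|z|^{2j-2}z$, so the $s$-dependent part of $V(0,s,z)$ is
\[
-(1-|z|^2)^2\sum_{j=1}^Jj(j+1)s_j|z|^{2j-2}z .
\]
The part without $s$ is $-\frac{m+2}4\bar z^{m-1}+O(|z|^{m+1})$. Therefore the $a_j(0,s)$ are linear in $s$, and the map $s\mapsto(a_0,\dots,a_{J-1})(0,s)$ is triangular with diagonal entries $-j(j+1)$, $1\le j\le J$, hence invertible; and $b(0,0)=-\frac{m+2}4$. By the implicit function theorem there is a smooth $s(\varepsilon)$ with $s(0)=0$ and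
\begin{equation}\label{eq:tuned}
a_0=\dots=a_{J-1}=0\qquad\text{at }(\varepsilon,s(\varepsilon)).
\end{equation}

It remains to see what is left in \eqref{eq:normal}. If $m$ is odd, then $J=\frac{m-1}2$, and the condition $2j+1\le m-1$ means $j\le J-1$: no $a_j$ survives. If $m$ is even, then $J=\frac m2-1$, and the condition means $j\le J$: one term $a_J|z|^{m-2}z$ survives. It has the same degree $m-1$ as the leading term, but its coefficient tends to $a_J(0,0)=0$ as $\varepsilon\to0$. In both cases, with $s=s(\varepsilon)$,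
\[
|V|\ge(|b|-|a_J|)|z|^{m-1}-C|z|^m>0\qquad\text{for }0<|z|<r_1
\]
(omit $a_J$ if $m$ is odd), where $r_1$ does not depend on small $\varepsilon$.

Altogether there are $r_0,\varepsilon_3>0$ such that for $0<\varepsilon<\varepsilon_3$ the field $V(\varepsilon,s(\varepsilon),\cdot)$ has no zero in $0<|\xi|\le r_0$.

\subsection{Uniqueness, existence, and the numbers \texorpdfstring{$D_\mu$}{D}}
\emph{Uniqueness.} We may assume $r_0<1-\delta_0$. On the compact set $r_0\le|\xi|\le1-\delta_0$, $V(0,0,\xi)=-\frac12(1-|\xi|^2)\nabla F_0(\xi)\ne0$ by Lemma~\ref{lem:crit}(i). By continuity $V(\varepsilon,s(\varepsilon),\xi)\ne0$ there for $\varepsilon$ small. Let $u$ be any solution of \eqref{eq:main} with $K=K_\varepsilon$. By Proposition~\ref{prop:reduction}(a) there is a zero $\xi$ of $V(\varepsilon,s(\varepsilon),\cdot)$ with $T_{\varphi_\xi}u=w(\varepsilon k_{s(\varepsilon)}\circ\varphi_\xi)$; by Lemma~\ref{lem:boundary}, $|\xi|\le1-\delta_0$. So $\xi=0$, and since $\varphi_0=\mathrm{id}$, $u=w(\varepsilon k_{s(\varepsilon)})$.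

\emph{Existence.} By \eqref{eq:equiv}, $V(\varepsilon,s(\varepsilon),0)$ is fixed by $\Gamma$, hence $0$. By Proposition~\ref{prop:reduction}(b), $w(\varepsilon k_{s(\varepsilon)})$ is a solution.

\emph{The count.} For $\varepsilon$ small, $K_\varepsilon>0$ and $|s(\varepsilon)|<s_0$. The critical points of $K_\varepsilon$, their Hessian signatures and the signs of the Laplacian are those of $k_{s(\varepsilon)}$. By Section~\ref{sec:params} and Lemma~\ref{lem:crit}(ii), $K_\varepsilon$ is Morse, $\Delta K_\varepsilon\ne0$ at its critical points, and $D_0=2$, $D_1=m$, $D_2=0$. So $N(K_\varepsilon)=|1-(2-m)|=m-1$. This proves Theorem~\ref{thm:main}. As $m\ge3$ is arbitrary and $K_\varepsilon\to6$ in $C^\infty$ as $\varepsilon\to0$, Corollary~\ref{cor:false} follows.\qed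

\section{The kernel of the linearization}\label{sec:kernel}

The zero of $V(\varepsilon,s(\varepsilon),\cdot)$ at the origin has a derivative of rank $2$: the linear part is $0$ in the $z$-plane and invertible in the $(x_3,x_4)$-plane. We transfer this to the equation.

\begin{proof}[Proof of Theorem \ref{thm:kernel}]
Let $k=k_{s(\varepsilon)}$, let $w=w(\varepsilon k)$ be the unique solution, $w_\xi=w(\varepsilon k\circ\varphi_\xi)$, and let
\[
\mathcal Lh=-\Delta h+\tfrac34h-\tfrac{15}4(1+\varepsilon k)w^4h ,
\]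
which is the linearization up to sign. For $\eta\in\mathbb R^4$ write $x_\eta=x\cdot\eta$ and let $\partial_\eta$ denote the derivative in $\xi$ in the direction $\eta$ at $\xi=0$. On $S^3$, $\varphi_\xi(x)=x+2\xi-2(\xi\cdot x)x+O(|\xi|^2)$, so $\partial_\eta\varphi_\xi=X:=2\nabla x_\eta$, and $\operatorname{div}X=-6x_\eta$.

Two families can be differentiated. First, \eqref{eq:LS} with $f=\varepsilon k\circ\varphi_\xi$ and $\Lambda=\varepsilon V$ gives
\[
\mathcal L(\partial_\eta w_\xi)-\tfrac34\varepsilon(Xk)w^5=\varepsilon\sum_j(\partial_\eta V_j)x_j .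
\]
Second, $T_{\varphi_\xi}w$ solves \eqref{eq:kappa} with $1+\varepsilon k\circ\varphi_\xi$ for every $\xi$, so
\[
\mathcal L(Y_\eta)-\tfrac34\varepsilon(Xk)w^5=0,\qquad Y_\eta=\partial_\eta T_{\varphi_\xi}w=Xw+\tfrac16(\operatorname{div}X)w=Xw-x_\eta w .
\]
Subtracting, $h_\eta:=\partial_\eta w_\xi-Y_\eta$ satisfies
\begin{equation}\label{eq:Lh}
\mathcal Lh_\eta=\varepsilon\sum_j(\partial_\eta V_j)x_j,\qquad h_\eta=x_\eta+O(\varepsilon)\ \text{in }L^2 .
\end{equation}
The second statement holds because $w=1+O(\varepsilon)$ in $C^1$ and $\partial_\eta w_\xi=Dw(\varepsilon k)[\varepsilon Xk]=O(\varepsilon)$.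

\emph{Dimension at least $2$.} Let $\eta$ lie in the $z$-plane. There $V_3=V_4=0$, and in \eqref{eq:normal} the only term of degree at most $1$ is $a_0z$ (as $m\ge3$), with $a_0=0$ by \eqref{eq:tuned}. So $\partial_\eta V=0$ and $h_\eta\in\ker\mathcal L$. For small $\varepsilon$, $h_{e_1}$ and $h_{e_2}$ are linearly independent by \eqref{eq:Lh}.

\emph{Dimension at most $2$.} By \eqref{eq:equiv}, $V_1,V_2$ are even in $\xi_3$ and in $\xi_4$, $V_3$ is odd in $\xi_3$ and even in $\xi_4$, and $V_4$ is odd in $\xi_4$ and even in $\xi_3$. So $\partial_{e_3}V=g_3e_3$ and $\partial_{e_4}V=g_4e_4$ at the origin, and \eqref{eq:Lh} gives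
\[
\mathcal Lh_{e_3}=\varepsilon g_3x_3,\qquad\mathcal Lh_{e_4}=\varepsilon g_4x_4,
\]
with $g_3,g_4$ evaluated at $(\varepsilon,s(\varepsilon),0)$, hence nonzero for $\varepsilon$ small by \eqref{eq:g}. Since $\mathcal L$ is symmetric, every $e\in\ker\mathcal L$ is orthogonal to $x_3$ and $x_4$. If $e$ is also orthogonal to $x_1$ and $x_2$, then
\[
(-\Delta-3)e=\tfrac{15}4\big((1+\varepsilon k)w^4-1\big)e=O(\varepsilon)\|e\|_{L^2}\ \text{in }L^2,
\]
so $\|e\|_{L^2}\le C\varepsilon\|e\|_{L^2}$ and $e=0$ for $\varepsilon$ small. Hence $e\mapsto(\int x_1e,\int x_2e)$ is injective on $\ker\mathcal L$, and $\dim\ker\mathcal L\le2$.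
\end{proof}

\section{Why a one-dimensional kernel would not suffice}\label{sec:remark}

Nothing above depends on this section. It is conditional on the following published statement, which we do not reprove (Chang--Gursky--Yang \cite{CGY}, Li \cite{Li}, Schoen--Zhang \cite{SZ}): \emph{for $K$ positive Morse on $S^3$ with $\Delta K\ne0$ at critical points and for all sufficiently large $C$, every solution of \eqref{eq:main} lies in $\Omega_C=\{u\in C^{2,\alpha}:C^{-1}<u<C,\ \|u\|_{C^{2,\alpha}}<C\}$, and the Leray--Schauder degree at $0$ of $\Psi(u)=u-(-\Delta+\frac34)^{-1}(\frac18Ku^5)$ on $\Omega_C$ has absolute value $N(K)$.}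

\begin{proposition}[conditional]
Assume the statement above, and let $K$ be a positive Morse function on $S^3$ with $\Delta K\ne0$ at its critical points. If the linearized operator at every solution of \eqref{eq:main} has kernel of dimension at most $1$, then \eqref{eq:main} has at least $N(K)$ solutions.
\end{proposition}

\begin{proof}
If there are infinitely many solutions, there is nothing to prove. Otherwise all are isolated, and $N(K)\le\sum_u|\operatorname{ind}(\Psi,u)|$. We show that each index lies in $\{-1,0,1\}$. If $\Psi'(u)$ is injective, the index is $\pm1$. Let $\dim\ker\Psi'(u)=1$. The compact operator $\mathrm{Id}-\Psi'(u)$ is symmetric for the inner product $\langle f,g\rangle=\int(\nabla f\cdot\nabla g+\frac34fg)$, because $\langle(\mathrm{Id}-\Psi'(u))f,g\rangle=\frac58\int Ku^4fg$. So kernel and range of $\Psi'(u)$ are complementary: the range is closed of codimension $1$, and if $g=\Psi'(u)f$ lies in the kernel, then $\langle g,g\rangle=\langle f,\Psi'(u)g\rangle=0$. By Lyapunov--Schmidt reduction the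 index is $\pm1$ times the index of an isolated zero of a scalar function on an interval, which is $-1$, $0$ or $1$.
\end{proof}

So, under the stated assumption, in any example with $N(K)>1$ and a single solution the kernel has dimension at least $2$. By Theorem~\ref{thm:kernel} the value $2$ occurs.

\begin{thebibliography}{9}

\bibitem{CGY}
Chang, Gursky, Yang,
Calc.\ Var.\ PDE \textbf{1} (1993).

\bibitem{Li}
Y.\,Y. Li,
J.\ Differential Equations \textbf{120} (1995).

\bibitem{SZ}
Schoen, Zhang,
Calc.\ Var.\ PDE \textbf{4} (1996).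

\bibitem{Schwartz}
\emph{Research Statement - Fernando Schwartz} (as printed: RESEARCH STATEMENT - FERNANDO SCHWARTZ),
\url{http://math.stanford.edu/~fernando/fs_research.pdf}.

\end{thebibliography}

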